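\title{Discounted equilibrium payoffs of repeated games with signals need not converge}

\begin{abstract}
We give a three-player repeated game with deterministic signals in which the set $E_\lambda$ of Nash equilibrium payoffs of the $\lambda$-discounted game is computed exactly for every $\lambda\in(0,1]$. It is a fixed segment along a sequence $\lambda_n\to0$ and a single point for every other $\lambda$. Hence $E_\lambda$ has no limit as $\lambda\to0$, which disproves the conjecture that $E_\lambda$ always converges to the closure of $\bigcup_{\lambda>0}E_\lambda$. We also show that in every repeated game with signals this closure is the outer limit of $E_\lambda$, so that the conjecture holds for a given game exactly when $E_\lambda$ converges.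
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Repeated games with signals}

A repeated game with signals consists of a finite set $N$ of players, a finite action set $A^i$ and a finite signal set $U^i$ for each $i\in N$, a payoff function $g=(g^i)_{i\in N}:A\to\mathbb{R}^N$ on $A=\prod_{i\in N}A^i$, and a transition $Q:A\to\Delta(\prod_{i\in N}U^i)$, where $\Delta(X)$ is the set of probability distributions on $X$. At each stage $t=1,2,\dots$ the players choose actions simultaneously, which gives a profile $a_t\in A$. Then a signal profile $(u^i_t)_{i\in N}$ is drawn according to $Q(a_t)$, and player $i$ observes only his own action $a^i_t$ and his own signal $u^i_t$. In particular he does not observe his payoff unless the signal reveals it. The structure is common knowledge and players have perfect recall: the \emph{private history} of player $i$ before stage $t$ is $(a^i_1,u^i_1,\dots,a^i_{t-1},u^i_{t-1})$. A \emph{behavior strategy} $\sigma^i$ maps private histories to $\Delta(A^i)$, and it is \emph{pure} if it maps them to $A^i$.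

A profile $\sigma=(\sigma^i)_{i\in N}$ defines a probability on plays. For $\lambda\in(0,1]$ we write throughout
\[
\delta=1-\lambda,\qquad w_t=\lambda\delta^{t-1}\quad(\text{with }0^0=1),
\]
so that $\sum_{t\ge1}w_t=1$ and $\sum_{t>n}w_t=\delta^n$. The $\lambda$-discounted game has payoffs
\[
\gamma^i_\lambda(\sigma)=\mathbb{E}_\sigma\Big[\sum_{t\ge1}w_t\,g^i(a_t)\Big].
\]
Small $\lambda$ means patient players: no stage weighs more than $\lambda$. The profile $\sigma$ is a (Nash) \emph{equilibrium} if $\gamma^i_\lambda(\rho^i,\sigma^{-i})\le\gamma^i_\lambda(\sigma)$ for every player $i$ and every behavior strategy $\rho^i$, and $E_\lambda\subseteq\mathbb{R}^N$ is the set of payoff vectors of equilibria. For $\lambda=1$ only the first stage counts, and $E_1$ is the set of mixed Nash equilibrium payoffs of the one-shot game $g$. Sets are compared by the Hausdorff distance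
\[
d_H(X,Y)=\max\Big\{\sup_{x\in X}d(x,Y),\ \sup_{y\in Y}d(y,X)\Big\},
\]
where $d$ is the Euclidean distance. It is finite on nonempty bounded sets, satisfies the triangle inequality, and does not change when a set is replaced by its closure. The following statement is Conjecture C1 of \cite{supergames}.

\medskip
\noindent\textbf{Conjecture C1.} \emph{In every repeated game with signals, $E_\lambda$ converges as $\lambda\to0$ to $\mathrm{cl}\big(\bigcup_{\lambda>0}E_\lambda\big)$.}
\medskip

\subsection{Why one would expect convergence}

Put $K=\mathrm{cl}(\bigcup_{\lambda>0}E_\lambda)$, a compact set because $g$ is bounded. If patience never destroyed an equilibrium payoff, that is, if $E_\lambda\subseteq E_{\lambda'}$ whenever $\lambda'\le\lambda$, the conjecture would follow at once: cover $K$ by finitely many balls of radius $\varepsilon$ with centers $x_j\in E_{\lambda(j)}$; for $\lambda\le\min_j\lambda(j)$ all centers lie in $E_\lambda$, so $d_H(E_\lambda,K)\le\varepsilon$.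

The conjecture also holds when all signals are constant. Then the players' action sequences are independent, so $a_t$ has a product law $\alpha_t$, and player $i$ cannot influence $\alpha_t^{-i}$. In an equilibrium with $\lambda<1$ each $\alpha_t$ must therefore be a one-shot equilibrium, and $E_\lambda$ lies in the compact convex set $\mathrm{co}\,E_1$. Conversely, a point of $\mathrm{co}\,E_1$ is a convex combination of at most $|N|+1$ points of $E_1$. Cut the stages into as many consecutive blocks, with weights within $\lambda$ of the coefficients, and play the corresponding one-shot equilibrium in each block. This is an equilibrium whose payoff is within $O(\lambda)$ of the given point, uniformly. So $E_\lambda\to\mathrm{co}\,E_1=K$.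

In general a part of the monotonicity survives. The \emph{outer limit} of $E_\lambda$ as $\lambda\to0$ is the set of all limits of sequences $x_k\in E_{\lambda(k)}$ with $\lambda(k)\to0$.

\begin{proposition}\label{prop:general}
In every repeated game with signals:
\begin{enumerate}
\item[(1)] $E_\lambda\subseteq E_{\lambda'}$ whenever $1-\lambda=(1-\lambda')^T$ with $\lambda\in(0,1)$ and $T\ge1$ an integer; and $E_1\subseteq E_{\lambda'}$ for all $\lambda'\in(0,1]$.
\item[(2)] The outer limit of $E_\lambda$ as $\lambda\to0$ equals $\mathrm{cl}\big(\bigcup_{\lambda>0}E_\lambda\big)$.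
\end{enumerate}
Hence Conjecture C1 holds for a given game if and only if $E_\lambda$ converges in that game.
\end{proposition}

So the conjecture names the only possible limit, and every equilibrium payoff reappears for arbitrarily small $\lambda$. The question is whether it can disappear in between.

\subsection{The counterexample}\label{sec:game}

Fix $\beta\in(1,2]$ and $M>\beta$, for example $\beta=2$ and $M=3$. There are three players.
\begin{itemize}
\item Player 1, the \emph{spy}, chooses $(s,b)\in\{0,1\}^2$: he spies if $s=1$ and bets if $b=1$.
\item Player 2, the \emph{investor}, chooses $(x,y)\in\{0,1\}^2$: he invests if $x=1$ and claims if $y=1$.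
\item Player 3, the \emph{rewarder}, chooses $r\in\{0,1\}$: he rewards if $r=1$.
\end{itemize}
The payoffs are
\begin{align*}
g^1&=-sx+\beta b\,\big[\,yr-(1-y)(1-r)\,\big],\\
g^2&=-x+y\,\big(\beta r-M(1-r)\big)-2\beta\,b\,y\,r,\\
g^3&=r\,(2y-1).
\end{align*}
The signals are deterministic: $u^1=(y,sx)$, $u^2$ is constant, and $u^3=(x,y)$. Thus player 1 always sees $y$ and sees $x$ exactly when he spies, player 2 sees nothing, and player 3 sees both actions of player 2. We call this game $\Gamma$ and put
\[
\lambda_n=1-\beta^{-1/n}\quad(n\ge1),\qquad I=\{(0,0)\}\times\Big[0,\frac1{2\beta}\Big].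
\]
We call $\lambda$ \emph{resonant} if $\lambda=\lambda_n$ for some $n$, that is, if $(1-\lambda)^n=1/\beta$.

\begin{theorem}\label{thm:main}
In the game $\Gamma$, for every $\lambda\in(0,1]$:
\begin{itemize}
\item if $(1-\lambda)^n=1/\beta$ for some integer $n\ge1$, then $E_\lambda=\{(0,0)\}\times[0,\frac1{2\beta}]$;
\item otherwise $E_\lambda=\{(0,0,0)\}$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
Conjecture C1 is false. In $\Gamma$ we have $\mathrm{cl}(\bigcup_{\lambda>0}E_\lambda)=I$, while $d_H(E_\lambda,I)=\frac1{2\beta}$ for every $\lambda\notin\{\lambda_n:n\ge1\}$, hence for Lebesgue-almost every $\lambda$ and for values arbitrarily close to $0$. Moreover $E_\lambda$ has no limit as $\lambda\to0$.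
\end{corollary}

\begin{proof}
The union is $I$, which is closed, and $d_H(\{0\},I)=\frac1{2\beta}$. The resonant values form a countable set with $\lambda_n\to0$. If $E_\lambda$ converged to a set $F$, then the resonant values would give $d_H(I,F)=0$ and the others $d_H(\{0\},F)=0$, which contradicts the triangle inequality.
\end{proof}

Section~\ref{sec:general} proves Proposition~\ref{prop:general}, whose first part is used twice in the proof of Theorem~\ref{thm:main}. Section~\ref{sec:idea} shows the mechanism of $\Gamma$ on two stages. Section~\ref{sec:lower} constructs the equilibria, and Sections~\ref{sec:constraints} and~\ref{sec:arith} show that there are no other equilibrium payoffs.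

\section{Interleaved copies of a game}\label{sec:general}

We first fix a way to describe randomization. Let $\omega^0$ and $\omega^i$ ($i\in N$) be independent sequences of independent random variables, uniform on $[0,1]$. We call them \emph{seeds}. A behavior strategy $\sigma^i$ is realized by choosing the action at stage $t$ as a measurable function of the private history and of $\omega^i_t$, and the signals are realized as a function of $a_t$ and $\omega^0_t$. Once $\omega^i$ is fixed, $\sigma^i$ becomes a pure strategy.

\begin{lemma}\label{lem:pure}
Let $\sigma$ be a profile. Suppose that player $i$ plays a pure strategy $\rho_\omega$ that depends measurably on a random variable $\omega$ independent of $\omega^0$ and $(\omega^j)_{j\ne i}$. Then his expected payoff against $\sigma^{-i}$ is the average over $\omega$ of $\gamma^i_\lambda(\rho_\omega,\sigma^{-i})$. Consequently $\sigma$ is an equilibrium as soon as no pure deviation is profitable, and if $\sigma$ is an equilibrium, no such randomized procedure yields more than $\gamma^i_\lambda(\sigma)$.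
\end{lemma}

\begin{proof}
The first claim is Fubini's theorem. For the second, apply it with $\omega=\omega^i$ to a behavior deviation. For the third, each $\gamma^i_\lambda(\rho_\omega,\sigma^{-i})$ is at most $\gamma^i_\lambda(\sigma)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:general}]
(1) Let $\alpha$ be a one-shot equilibrium and let every player repeat $\alpha^i$ at each stage, ignoring his history. Whatever player $i$ does, the opponents' action at stage $t$ has law $\alpha^{-i}$ and is independent of his own action, so he gets at most $g^i(\alpha)$ in expectation at each stage. Thus $E_1\subseteq E_{\lambda'}$.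

Now let $\sigma$ be an equilibrium of the $\lambda$-game and $1-\lambda=(1-\lambda')^T$. Seen every $T$ stages, the $\lambda'$-game is discounted like the $\lambda$-game, so we run $T$ copies of $\sigma$ side by side. For $k=1,\dots,T$, \emph{copy $k$} is the set of stages $\{k,k+T,k+2T,\dots\}$. Let $\hat\sigma^j$ be the behavior strategy that, at a stage of copy $k$, applies $\sigma^j$ to the part of the private history that belongs to copy $k$. The $d$-th stage of copy $k$ has weight
\[
\lambda'(1-\lambda')^{k-1+(d-1)T}=\theta_k\,\lambda(1-\lambda)^{d-1},\qquad \theta_k=\frac{\lambda'(1-\lambda')^{k-1}}{\lambda},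
\]
and $\sum_{k\le T}\theta_k=\big(1-(1-\lambda')^T\big)/\lambda=1$. So for any profile the $\lambda'$-discounted payoff is $\sum_k\theta_kG_k$, where $G_k$ is the expected $\lambda$-discounted payoff computed along the stages of copy $k$. Under $\hat\sigma$ each copy has the law of a play of $\sigma$, so $\gamma_{\lambda'}(\hat\sigma)=\gamma_\lambda(\sigma)$.

Let player $i$ deviate to $\rho^i$. The difficulty is that $\rho^i$ may use, in copy $k$, what he saw in the other copies. We show that this information is worthless because he could have produced it himself. Fix $k$ and consider the following procedure in the $\lambda$-game against $\sigma^{-i}$. Player $i$ runs through the stages $t=1,2,\dots$ of an imagined $\lambda'$-game, in which the $d$-th stage of copy $k$ is the real stage $d$. At every $t$ he draws his action from $\rho^i$, applied to his history in the imagined game. If $t$ is in copy $k$, he plays this action and records the real signal. If $t$ is in another copy $k'$, he draws the action of each opponent $j$ from $\sigma^j$, applied to the simulated history of $j$ in copy $k'$, and draws all signals from $Q$. He can do so because, under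 $\hat\sigma^{-i}$, the opponents' behavior in copy $k'$ depends only on copy $k'$. At each $t$, the conditional law of actions and signals given the whole past, real and simulated, is the one prescribed by $(\rho^i,\hat\sigma^{-i})$. By induction on $t$ the two processes have the same law, so the procedure yields exactly $G^i_k(\rho^i,\hat\sigma^{-i})$. When all private draws are fixed, the procedure is a pure strategy of the $\lambda$-game. Lemma~\ref{lem:pure} gives $G^i_k(\rho^i,\hat\sigma^{-i})\le\gamma^i_\lambda(\sigma)$ for every $k$, and averaging with the weights $\theta_k$ shows that $\hat\sigma$ is an equilibrium.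

(2) Let $O$ be the outer limit and $K$ the closure of the union. By definition $O\subseteq K$. The set $O$ is closed: if $x^m\in O$ and $x^m\to x$, choose $\lambda(m)<1/m$ and a point of $E_{\lambda(m)}$ within $1/m$ of $x^m$; these points converge to $x$. If $x\in E_\lambda$ with $\lambda<1$, then by (1) $x\in E_{\lambda'}$ for $\lambda'=1-(1-\lambda)^{1/T}$, which tends to $0$ as $T\to\infty$. If $x\in E_1$, then $x\in E_{\lambda'}$ for all $\lambda'$. In both cases $x\in O$. Hence $K\subseteq O$.

For the last sentence, note that each $E_\lambda$ is bounded, and nonempty because it contains $E_1$, which is nonempty by Nash's theorem. Suppose $d_H(E_\lambda,F)\to0$; we may replace $F$ by its closure. If $x_k\in E_{\lambda(k)}$, $\lambda(k)\to0$ and $x_k\to x$, then $d(x_k,F)\to0$, so $x\in F$. If $x\in F$, then $d(x,E_\lambda)\to0$, so $x\in O$. Thus $F=O=K$.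
\end{proof}

\section{The mechanism on two stages}\label{sec:idea}

In $\Gamma$ information flows in one direction, from player 2 to players 1 and 3. Nobody sees the actions of players 1 and 3, so they can be neither punished nor followed.

Players 2 and 3 would like to coordinate on a rewarded claim, $y=r=1$, which pays them $\beta$ and $1$. A claim without reward costs player 2 the amount $M$, and a reward without claim costs player 3 the amount $1$. If player 1 foresees a rewarded claim, he bets and wins $\beta$; player 2 then gets $\beta-2\beta<0$ and prefers not to claim. A bet loses $\beta$ when there is neither claim nor reward. So a claim must be foreseen by player 3 but not by player 1. The only action that player 3 sees and player 1 does not see for free is $x$. An investment is a costly message to player 3, and player 1 can intercept it at exactly the price that player 2 pays to send it.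

Take $\beta=2$, $M=3$ and $\pi\in(0,1]$, and consider the simplest use of such a message. Player 2 invests at stage 1 with probability $\pi$ and plays $y_2=x_1$; player 3 plays $r_2=x_1$; all other actions are $0$. The payoffs are
\[
\gamma^1=0,\qquad \gamma^2=\pi(-w_1+2w_2)=\pi\lambda(2\delta-1),\qquad\gamma^3=\pi w_2 .
\]
Three deviations restrict the parameters.
\begin{itemize}
\item Player 2 can always play $(0,0)$ and get $0$. So $2\delta-1\ge0$.
\item Player 1 can spy at stage 1 and bet at stage 2 exactly when $x_1=1$. He pays $w_1$ when $x_1=1$ and then wins $2w_2$, so he gets $\pi\lambda(2\delta-1)$, \emph{the payoff of player 2}. So $2\delta-1\le0$.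
\item Player 1 can bet at stage 2 without spying and get $2w_2(\pi-(1-\pi))$. So $\pi\le\frac12$.
\end{itemize}
The first two conditions force $\delta=\frac12=1/\beta$. An investment must pay for the investor and must not pay for the spy, who faces the same cost and the same return; so it must break even exactly. If the claim comes $n$ stages after the investment, the same computation gives $\beta\delta^n=1$.

An arbitrary equilibrium is far less simple. Player 1 may spy and bet, player 3 may randomize, one claim may be paid for by several investments, and a loss at one time may be balanced by a gain at another. The proof deals with this in four steps. Spying at every stage mirrors the payoff of player 2 and forces $\gamma^1=\gamma^2=0$ (Lemma~\ref{lem:mirror}). Blind bets show that after any sequence of claims, not claiming has positive probability (Lemma~\ref{lem:blind}). Player 2 breaks even on every path of play, not only on average (Lemma~\ref{lem:budget}). Finally, a path with a single claim turns this into one equation in $\delta$, and $\beta\le2$ leaves room for a single investment (Proposition~\ref{prop:arith}).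

\section{Equilibria}\label{sec:lower}

\begin{lemma}\label{lem:zero}
For every $\lambda\in(0,1]$, $(0,0,0)\in E_\lambda$.
\end{lemma}

\begin{proof}
Against opponents who play $0$, the one-shot payoffs are $-\beta b$ for player 1, $-x-My$ for player 2 and $-r$ for player 3. So the zero profile is a one-shot equilibrium, and Proposition~\ref{prop:general}(1) applies.
\end{proof}

\begin{proposition}\label{prop:lower}
For every $n\ge1$, $I\subseteq E_{\lambda_n}$.
\end{proposition}

\begin{proof}
Since $1-\lambda_1=1/\beta=(1-\lambda_n)^n$, Proposition~\ref{prop:general}(1) gives $E_{\lambda_1}\subseteq E_{\lambda_n}$. So it suffices to treat $\delta=1/\beta$, where $\beta w_{t+1}=w_t$ for all $t$. We start the scheme of Section~\ref{sec:idea} afresh at every stage. Fix $\pi\in[0,\frac12]$.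
\begin{itemize}
\item Player 2 draws the $x_t$ independently with $P(x_t=1)=\pi$, and plays $y_1=0$ and $y_{t+1}=x_t$.
\item Player 3 plays $r_1=0$ and $r_{t+1}=x_t$, after every history.
\item Player 1 always plays $(0,0)$.
\end{itemize}
By Lemma~\ref{lem:pure} we check pure deviations only.

\emph{Player 3} cannot influence the process $(x_t,y_t)$. He plays $r_t=y_t$, which maximizes $r(2y_t-1)$ at each stage and on each play. His payoff is $\sum_{t>1}w_t\pi=\pi\delta=\pi/\beta$.

\emph{Player 2} receives no information, so a pure strategy generates a fixed sequence $(x_t,y_t)_t$. Since $b_t=0$ and $r_{t+1}=x_t$, it yields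
\[
-w_1My_1+\sum_{t\ge1}\Big[-w_tx_t+w_{t+1}y_{t+1}\big(\beta x_t-M(1-x_t)\big)\Big]\le\sum_{t\ge1}x_t(\beta w_{t+1}-w_t)=0 .
\]
When $y_1=0$ and $y_{t+1}=x_t$, every bracket equals $x_t(\beta w_{t+1}-w_t)=0$, so the prescribed strategy gives $0$.

\emph{Player 1} cannot influence the process $(x_t,y_t,r_t)$. At stage 1 a bet loses $\beta$. At stage $t+1$ we have $y_{t+1}=r_{t+1}=x_t$, so a bet pays $\beta(2x_t-1)$. We pair the cost of spying at stage $t$ with the bet at stage $t+1$. His payoff is
\[
-\beta w_1b_1+\sum_{t\ge1}w_t\,\mathbb{E}\Big[s_t\big(-x_t+b_{t+1}(2x_t-1)\big)+(1-s_t)\,b_{t+1}(2x_t-1)\Big].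
\]
The first part of the bracket is nonpositive on each play: $-x_t+b_{t+1}(2x_t-1)$ equals $b_{t+1}-1$ if $x_t=1$ and $-b_{t+1}$ if $x_t=0$. For the second part, his signals before stage $t$ are functions of $x_1,\dots,x_{t-1}$, hence so is $s_t$. If $s_t=0$, his signal at stage $t$ is $(y_t,0)$, again a function of $x_1,\dots,x_{t-1}$. So $(1-s_t)b_{t+1}$ is a function of $x_1,\dots,x_{t-1}$ and is independent of $x_t$. The second part has expectation $(2\pi-1)P(s_t=0,b_{t+1}=1)$, which is nonpositive because $\pi\le\frac12$. Hence no deviation gives more than $0$, the payoff of the prescribed strategy.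

Thus $(0,0,\pi/\beta)\in E_{\lambda_1}$ for all $\pi\in[0,\frac12]$.
\end{proof}

For $\lambda=\lambda_n$, the $n$ interleaved copies of this profile form the profile with lag $n$: the $x_t$ are independent, $y_t=r_t=0$ for $t\le n$, and $y_{t+n}=r_{t+n}=x_t$.

\section{Constraints on an arbitrary equilibrium}\label{sec:constraints}

In this section $\lambda\in(0,1)$, so that $w_t>0$ for all $t$, and $\sigma$ is an equilibrium of the $\lambda$-discounted game $\Gamma$ with payoff $\gamma=(\gamma^1,\gamma^2,\gamma^3)$. We write $P$ and $\mathbb{E}$ for the probability and expectation under $\sigma$.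

\subsection{The information structure}

Let $h_t=(x_\ell,y_\ell)_{\ell\le t}$ be the history of actions of player 2, with $h_0$ empty. A value of $h_t$, or of a claim history $(y_1,\dots,y_t)$, is \emph{on-path} if it has positive probability. Prefixes of on-path histories are on-path.

Realize $\sigma$ with seeds $\omega^1,\omega^2,\omega^3$. Player 2 sees nothing, so the sequence $(x_t,y_t)_t$ is a function of $\omega^2$. The signals of player 3 are the entries of $h_{t-1}$, so by induction on $t$ we can write $r_t=r_t(h_{t-1},\omega^3)$. The signals of player 1 are determined by $h_{t-1}$ and his own actions, so by induction $b_t=b_t(h_{t-1},\omega^1)$. These functions are defined for all histories $h$, on-path or not. Put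
\begin{align*}
q_t(h)&=P\big(r_t(h,\omega^3)=1\big)&&\text{for every history $h$ of length $t-1$},\\
p_t(h)&=P\big(y_t=1\mid h_{t-1}=h\big)&&\text{for on-path $h$ of length $t-1$},
\end{align*}
and write $p_t,q_t$ for the random variables $p_t(h_{t-1}),q_t(h_{t-1})$. Independence of the seeds gives two facts.
\begin{itemize}
\item[(F1)] A deviation of player 3 does not change the law of $(x_t,y_t)_t$, and a deviation of player 1 does not change the law of $(x_t,y_t,r_t)_t$.
\item[(F2)] Given an on-path $h_{t-1}$, the variable $r_t$ is independent of $(x_t,y_t)$ and equals $1$ with probability $q_t$.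
\end{itemize}
By (F2), the conditional value of a bet given $h_{t-1}$ is
\begin{equation}\label{eq:bet}
\beta\big[\,p_tq_t-(1-p_t)(1-q_t)\,\big]=\beta\,(p_t+q_t-1).
\end{equation}

\begin{lemma}\label{lem:rewarder}
$\gamma^3\ge0$, and $q_t=0$ at every on-path $h_{t-1}$ with $p_t<\frac12$.
\end{lemma}

\begin{proof}
By (F2), $\gamma^3=\sum_tw_t\mathbb{E}[q_t(2p_t-1)]$. Player 3 knows $h_{t-1}$. By (F1), rewarding exactly at the on-path histories with $p_t>\frac12$ gives him $\sum_tw_t\mathbb{E}[(2p_t-1)^+]\ge0$. So $\gamma^3$ is at least this sum. Since $q_t(2p_t-1)\le(2p_t-1)^+$ and $w_t>0$, equality holds at every on-path history. If $p_t<\frac12$ it reads $q_t(2p_t-1)=0$.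
\end{proof}

\subsection{The spy mirrors the investor}

We do not know how much player 1 spies and bets under $\sigma$. The next lemma avoids the question by comparing two payoffs that do not depend on $\sigma^1$: what player 2 would earn if nobody bet, and what player 1 earns by spying always.

\begin{lemma}\label{lem:mirror}
\begin{enumerate}
\item[(a)] $\gamma^1=\gamma^2=0$.
\item[(b)] Almost surely $b_ty_tr_t=0$ for all $t$.
\item[(c)] At every on-path $h_{t-1}$, either $p_t=q_t=0$, or $p_t\ge\frac12$ and $q_t=1$. In particular, almost surely $y_t=1$ implies $r_t=1$.
\end{enumerate}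
\end{lemma}

\begin{proof}
Define the gains from bets, the losses from bets and the cost of spying under $\sigma$,
\[
B=\mathbb{E}\sum_tw_t\beta b_ty_tr_t,\quad L=\mathbb{E}\sum_tw_t\beta b_t(1-y_t)(1-r_t),\quad C=\mathbb{E}\sum_tw_ts_tx_t,
\]
and the payoff of player 2 before the damage done by bets,
\[
V=\mathbb{E}\sum_tw_t\big[-x_t+y_t(\beta r_t-M(1-r_t))\big]=\sum_tw_t\mathbb{E}[-x_t+v_t],
\]
where $v_t=p_t\big(\beta q_t-M(1-q_t)\big)$ by (F2). Then $B,L,C\ge0$, $\gamma^1=B-L-C$ and $\gamma^2=V-2B$. Player 2 gets $0$ by always playing $(0,0)$, so $2B\le V$.

Let player 1 deviate to $s_t=1$ at all stages. Then he knows $h_{t-1}$ before stage $t$, and he bets exactly at the on-path histories with $p_t+q_t>1$. By (F1) and \eqref{eq:bet} he gets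
\[
U=\sum_tw_t\mathbb{E}[-x_t+k_t],\qquad k_t=\beta\,(p_t+q_t-1)^+,
\]
and $U\le\gamma^1$. The costs $-x_t$ in $U$ and $V$ are the same. We compare the returns at an on-path $h_{t-1}$.

If $p_t<\frac12$, then $q_t=0$ by Lemma~\ref{lem:rewarder}, so $k_t=0$ and $v_t=-Mp_t$. Thus $k_t\ge v_t$, with equality only if $p_t=0$.

If $p_t\ge\frac12$, then
\begin{align*}
k_t-v_t&\ge\beta(p_t+q_t-1)-\beta p_tq_t+Mp_t(1-q_t)\\
&=(1-q_t)\big[Mp_t-\beta(1-p_t)\big]\ \ge\ \tfrac12(1-q_t)(M-\beta).
\end{align*}
Since $M>\beta$, again $k_t\ge v_t$, with equality only if $q_t=1$.

Therefore
\[
2B\le V\le U\le\gamma^1=B-L-C .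
\]
This gives $B+L+C\le0$, so $B=L=C=0$. Then the chain reads $0\le V\le U\le0$. Hence $\gamma^1=0$ and $\gamma^2=V-2B=0$, which is (a), and $B=0$ is (b). From $U=V$, $k_t\ge v_t$ and $w_t>0$ we get $k_t=v_t$ at every on-path history, and the two equality cases give the dichotomy in (c). Finally $P(y_t=1,r_t=0)=\mathbb{E}[p_t(1-q_t)]=0$.
\end{proof}

\begin{remark}\label{rem:constants}
Both constants in $g^2$ matter here. If the damage $2\beta byr$ is replaced by $\beta byr$, the chain no longer forces $B=0$, and $s=x=0$, $b=y=r=1$ becomes a one-shot equilibrium with payoff $(\beta,0,1)$, which then lies in every $E_\lambda$. If $0<M\le\beta$, part (c) fails: let $s=b=x=0$, $P(y=1)=\frac12$ and $P(r=1)=q=\frac{M}{M+\beta}\le\frac12$. A claim is worth $\beta q-M(1-q)=0$, a reward is worth $0$, and a bet is worth $\beta(q-\frac12)\le0$. So this is a one-shot equilibrium with $0<q<1$.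
\end{remark}

\subsection{Claims are unpredictable from past claims}

Player 1 sees the claims for free. Since $\gamma^1=0$, a single bet based on them cannot be profitable.

\begin{lemma}\label{lem:blind}
If the claim history $\eta=(\eta_1,\dots,\eta_{t-1})$ is on-path, then so is $(\eta_1,\dots,\eta_{t-1},0)$. Moreover $P(y_t=1)\le\frac12$ for all $t$.
\end{lemma}

\begin{proof}
Write $\eta$ also for the event that $(y_1,\dots,y_{t-1})=\eta$. Let player 1 always play $(0,0)$, except that he plays $(s,b)=(0,1)$ at stage $t$ if $\eta$ occurred. By (F1) and Lemma~\ref{lem:mirror}(a),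
\[
w_t\beta\big[P(\eta,y_t=1,r_t=1)-P(\eta,y_t=0,r_t=0)\big]\le\gamma^1=0 .
\]
By Lemma~\ref{lem:mirror}(c), the first probability equals $P(\eta,y_t=1)$. The second is at most $P(\eta,y_t=0)$. So $P(\eta,y_t=1)\le P(\eta,y_t=0)$, that is, $P(\eta,y_t=0)\ge\frac12P(\eta)>0$. Summing over all on-path $\eta$ gives $P(y_t=0)\ge\frac12$.
\end{proof}

\subsection{The investor breaks even on every path}

The equality $\gamma^2=0$ is an average over plays, and an average does not pin down $\delta$. But player 2 can repeat any path at will, since he acts without information. So no path is worth more than $0$, and then no path of play can be worth less.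

\begin{lemma}\label{lem:budget}
Let $z=(x_t,y_t)_{t\ge1}$ be a deterministic sequence with prefixes $h_t$.
\begin{enumerate}
\item[(a)] If $h_\tau$ is on-path, then $\sum_{t\le\tau}w_t(\beta y_t-x_t)\le0$.
\item[(b)] If all prefixes of $z$ are on-path, then $\sum_{t\ge1}w_t(\beta y_t-x_t)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For any deterministic sequence $z$, let $\Phi(z)$ be the payoff of player 2 when he plays $z$ against $\sigma^1,\sigma^3$. Then $\Phi(z)=\sum_tw_t\varphi_t(h_t)$ with
\[
\varphi_t(h_t)=-x_t+y_t\big(\beta q_t(h_{t-1})-M(1-q_t(h_{t-1}))\big)-2\beta\,y_t\,m_t(h_{t-1}),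
\]
where $m_t(h)=P\big(b_t(h,\omega^1)=1,\ r_t(h,\omega^3)=1\big)$. By Lemma~\ref{lem:mirror}(a), $\Phi(z)\le\gamma^2=0$ for every $z$.

We claim that $\varphi_t(h_t)=\beta y_t-x_t$ when $h_t$ is on-path. If $y_t=0$, both sides equal $-x_t$. If $y_t=1$, then $p_t(h_{t-1})>0$, so $q_t(h_{t-1})=1$ by Lemma~\ref{lem:mirror}(c). Also, by independence of the seeds, the event that $h_t$ occurs and $b_t=r_t=1$ has probability $P(h_t)\,m_t(h_{t-1})$. This is $0$ by Lemma~\ref{lem:mirror}(b), so $m_t(h_{t-1})=0$ and $\varphi_t(h_t)=\beta-x_t$.

(a) Let $z'$ follow $h_\tau$ and then play $(0,0)$ forever. The terms of $\Phi(z')$ with $t>\tau$ vanish, so $\Phi(z')$ is the sum in (a), and $\Phi(z')\le0$.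

(b) The sum equals $\Phi(z)$. Suppose $\Phi(z)<0$. We have $|\varphi_t|\le D=1+M+2\beta$, so $|\Phi(z)-\Phi(z'')|\le2D\delta^T$ whenever $z''$ agrees with $z$ up to stage $T$. Choose $T$ with $2D\delta^T<|\Phi(z)|$. Then $\Phi<0$ on all sequences with prefix $h_T$, an event of positive probability under $\sigma^2$. Since $\Phi\le0$ everywhere, the average of $\Phi$ under $\sigma^2$ is negative. By Lemma~\ref{lem:pure} this average is $\gamma^2=0$, a contradiction.
\end{proof}

\section{One claim, one investment}\label{sec:arith}

On a path with many claims, the identity of Lemma~\ref{lem:budget}(b) is a relation between two power series in $\delta$ and says little. We therefore look for a path with exactly one claim. Lemma~\ref{lem:blind} provides finite on-path histories of this kind of every length, but with investments that may differ from one length to the next. To obtain one infinite path we use K\"onig's lemma: an infinite rooted tree in which each node has finitely many children has an infinite branch.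

\begin{proposition}\label{prop:arith}
Let $\lambda\in(0,1)$ and let $\sigma$ be an equilibrium. Suppose $P(y_t=1)>0$ for some $t$, and let $\tau$ be the first such stage. Then $\delta^m=1/\beta$ for some integer $m$ with $1\le m\le\tau-1$.
\end{proposition}

\begin{proof}
Let $y^*$ be the sequence with $y^*_\tau=1$ and $y^*_t=0$ for $t\ne\tau$. Almost surely $y_t=0$ for $t<\tau$, so the prefix $(0,\dots,0,1)$ of $y^*$ of length $\tau$ has probability $P(y_\tau=1)>0$. By Lemma~\ref{lem:blind} and induction, all longer prefixes of $y^*$ are on-path too.

Consider the on-path histories $h_t$, $t\ge0$, whose claim part is a prefix of $y^*$. This set is closed under taking prefixes, so it is a tree rooted at $h_0$. Each node has at most two children, one for each value of the next investment. The tree has a node of every length $t\ge\tau$, because an on-path prefix of $y^*$ is a finite union of events $\{h_t=h\}$, one of which has positive probability. By K\"onig's lemma there is a sequence $z=(x_t,y^*_t)_t$ all of whose prefixes are on-path. Lemma~\ref{lem:budget} gives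
\[
\sum_{t\le\tau}w_tx_t\ \ge\ \beta w_\tau\ =\ \sum_{t\ge1}w_tx_t .
\]
The left side is at most the right side, so $\sum_{t\le\tau}w_tx_t=\beta w_\tau$: the claim is paid for exactly, and no later than stage $\tau$. Dividing by $w_\tau$,
\begin{equation}\label{eq:arith}
\sum_{t\le\tau,\ x_t=1}\delta^{-(\tau-t)}=\beta\in(1,2].
\end{equation}
Since $0<\delta<1$, each term is at least $1$, with equality only for $t=\tau$. An empty sum is $0<\beta$, and two or more terms add up to more than $2\ge\beta$. So there is exactly one term, $\delta^{-m}=\beta$ with $m=\tau-t\le\tau-1$, and $m\ge1$ because $\beta>1$.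
\end{proof}

The bound $\beta\le2$ is used only in \eqref{eq:arith}. For $\beta>2$ the equation $\delta^{-1}+\delta^{-2}=\beta$ has a solution $\delta\in(0,1)$, so the counting argument would no longer exclude two investments.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\lambda\in(0,1)$ and let $\gamma\in E_\lambda$ be the payoff of an equilibrium $\sigma$. By Lemma~\ref{lem:mirror}, $\gamma^1=\gamma^2=0$. Since $r(2y-1)\le y$ for $r,y\in\{0,1\}$, Lemma~\ref{lem:rewarder} gives
\begin{equation}\label{eq:three}
0\le\gamma^3\le\sum_{t\ge1}w_tP(y_t=1).
\end{equation}

If $\lambda$ is not resonant, Proposition~\ref{prop:arith} shows that $P(y_t=1)=0$ for all $t$. So $\gamma=0$, and $E_\lambda=\{0\}$ by Lemma~\ref{lem:zero}.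

Let $\lambda=\lambda_n$. Since $0<\delta<1$, the only integer $m$ with $\delta^m=1/\beta$ is $n$. By Proposition~\ref{prop:arith}, either there is never a claim or the first stage with a possible claim is $\tau\ge n+1$. In both cases $P(y_t=1)=0$ for $t\le n$. By \eqref{eq:three} and Lemma~\ref{lem:blind},
\[
0\le\gamma^3\le\tfrac12\sum_{t>n}w_t=\tfrac12\delta^n=\frac1{2\beta}.
\]
So $E_{\lambda_n}\subseteq I$, and Proposition~\ref{prop:lower} gives equality.

Finally, $\lambda=1$ is not resonant, since $0^n=0\ne1/\beta$ for $n\ge1$. Take a nonresonant $\lambda'\in(0,1)$. By Proposition~\ref{prop:general}(1), $E_1\subseteq E_{\lambda'}=\{0\}$, and $0\in E_1$ by Lemma~\ref{lem:zero}.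
\end{proof}

\begin{remark}
Once $E_{\lambda_1}\ne\{0\}$, Proposition~\ref{prop:general}(1) forces $E_{\lambda_n}\ne\{0\}$ for all $n$. By Theorem~\ref{thm:main} there is no other parameter with $E_\lambda\ne\{0\}$. In this sense the failure of convergence in $\Gamma$ is as extreme as Proposition~\ref{prop:general}(1) permits.
\end{remark}

\begin{thebibliography}{1}

\bibitem{supergames}
\emph{General properties of long-run supergames},
\texttt{http://www.tse-fr.eu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak medias/\allowbreak doc/\allowbreak by/\allowbreak renault\_j/\allowbreak fev\_2012/\allowbreak signalsjrttcorrect.pdf}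

\end{thebibliography}
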